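# Minimal topologies on Boolean rings: total boundedness, and the measure algebra

## 1. Finite sets of integers under symmetric difference

Let $R=\mathrm{Fin}(\mathbb N)$ be the set of finite subsets of $\mathbb N=\{1,2,\dots\}$, with $A+B=A\mathbin{\triangle}B$ (symmetric difference) and $AB=A\cap B$. This is a ring without unit, and $A\cdot A=A$ for every $A$. For $n\ge 1$ let
$$V_n=\{A\in R: A\cap\{1,\dots,n\}=\emptyset\}.$$
Each $V_n$ is an ideal, and $\bigcap_n V_n=\{\emptyset\}$. So the sets $A+V_n$ are the basic neighborhoods of a Hausdorff topology for which addition and multiplication are continuous. Two things can be seen by hand.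

*Finitely many translates of $V_n$ cover $R$.* Indeed $A=(A\cap\{1,\dots,n\})+(A\setminus\{1,\dots,n\})$, so $R=F+V_n$ with $F$ the finite set of all subsets of $\{1,\dots,n\}$.

*No Hausdorff ring topology on $R$ is strictly coarser; in fact every Hausdorff ring topology $\sigma$ on $R$ is finer than this one.* Fix $k\in\mathbb N$. Since $\sigma$ is Hausdorff, there is a $\sigma$-neighborhood $W$ of $\emptyset$ with $\{k\}\notin W$. Multiplication by $\{k\}$ is $\sigma$-continuous, so there is a $\sigma$-neighborhood $U$ of $\emptyset$ with $\{k\}\cdot U\subseteq W$. For $u\in U$ the product $\{k\}u$ is $\emptyset$ or $\{k\}$, and it is not $\{k\}$; so $k\notin u$. Hence $\{A:k\notin A\}\supseteq U$ is a $\sigma$-neighborhood of $\emptyset$, and so is $V_n$, a finite intersection of such sets.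

By contrast, the discrete topology on $R$ has neither property: it is strictly finer than the one above, and finitely many translates of $\{\emptyset\}$ do not cover $R$. So here "as coarse as possible" and "finitely many translates suffice" go together. We make both notions precise.

**Definitions.** A *Boolean ring* is a ring $R$ in which $x^2=x$ for every $x\in R$. A *topological Boolean ring* is a Boolean ring with a Hausdorff ring topology $\mathcal T$, that is, a Hausdorff topology in which addition, negation and multiplication are continuous. It is *minimal* if no Hausdorff ring topology on $R$ is strictly coarser than $\mathcal T$. It is *precompact* (totally bounded) if for every neighborhood $U$ of $0$ there is a finite $F\subseteq R$ with $R=F+U$.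

**Question 1** (from *Advances in Ring Theory*)**.** Is it true that every minimal topological Boolean ring is precompact?

From $(x+x)^2=x+x$ one gets $x+x=0$, and from $(x+y)^2=x+y$ one gets $xy=-yx=yx$. So a Boolean ring is commutative and $-x=x$. Write $x\le y$ if $xy=x$; this is a partial order. An *atom* is an element $a\ne0$ such that $0\ne y\le a$ implies $y=a$. The ring is *atomic* if every nonzero element lies above an atom. Our example is atomic, with atoms $\{k\}$, and the computation above covers all atomic rings.

**(1.1)** Let $\kappa$ be a set and let $R$ be a ring with $\mathrm{Fin}(\kappa)\subseteq R\subseteq\mathcal P(\kappa)$. Give $R$ the topology $\pi$ induced by the product topology of $\mathcal P(\kappa)=\{0,1\}^\kappa$; its basic neighborhoods of $0$ are the ideals $V_F=\{A\in R:A\cap F=\emptyset\}$, $F\subseteq \kappa$ finite. *Then $(R,\pi)$ is precompact, and $\pi$ is contained in every Hausdorff ring topology on $R$.* For the first claim, $A=(A\cap F)+(A\setminus F)$ with $A\cap F\in\mathrm{Fin}(\kappa)\subseteq R$, so $R=\mathcal P(F)+V_F$. For the second, repeat the argument above with $\{k\}\in R$, $k\in\kappa$. In particular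 $\pi$ is minimal, and it is the only minimal ring topology on $R$.

**(1.2)** *Every atomic Boolean ring $R$ is isomorphic to a ring as in (1.1), with $\kappa$ its set of atoms.* Send $r$ to $\hat r=\{a\in\kappa:a\le r\}$. For an atom $a$ the product $ar\le a$ is $0$ or $a$. From $a(rs)=(ar)(as)$ we see that $a\le rs$ iff $a\le r$ and $a\le s$. From $a(r+s)=ar+as$ we see that $a\le r+s$ iff $a$ lies below exactly one of $r,s$. So $r\mapsto\hat r$ is a ring homomorphism into $\mathcal P(\kappa)$. It is injective because a nonzero $r$ lies above an atom, and $\hat a=\{a\}$ for $a\in\kappa$, so the image contains $\mathrm{Fin}(\kappa)$.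

Hence for *atomic* rings the answer to Question 1 is yes: the minimal topology is $\pi$. Rings without atoms are the ones to study. We shall see that in general the answer is **no**, and then describe all minimal topological Boolean rings.

## 2. Order, solid neighborhoods and monotone topologies

**Order.** In a Boolean ring put $x\wedge y=xy$, $x\vee y=x+y+xy$, $x\setminus y=x+xy$. These are the infimum, the supremum and the difference. Call $x,y$ *disjoint* if $xy=0$. If $d\le x$ then $x\setminus d=x+d$. A unital Boolean ring is a Boolean algebra with complement $1+x$; it is *complete* if all suprema (hence all infima) exist.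

**(2.1)** For fixed $e$ the map $x\mapsto x\setminus e=x+xe$ is a ring homomorphism $R\to R$, since $(x+xe)(y+ye)=xy+3xye=xy+xye$. Its kernel is $\{x:x\le e\}$, and $(x\setminus e)\setminus f=x\setminus(e\vee f)$. Consequence: *if $x_j+y_j\le e$ for finitely many $j$, and $p$ is an expression built from $+,\cdot,\vee,\setminus$, then $p(x_1,x_2,\dots)+p(y_1,y_2,\dots)\le e$.* Indeed, the homomorphism takes the same value on $x_j$ and $y_j$, hence on the two values of $p$.

**(2.2)** In a Boolean algebra, $e\cdot\sup_i x_i=\sup_i ex_i$ whenever $\sup_i x_i$ exists. The left side is an upper bound of the $ex_i$. If $y$ is another, then $x_i\le y\vee(1+e)$ for all $i$, so $\sup_i x_i\le y\vee(1+e)$ and $e\sup_i x_i\le y$.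

**Solid sets.** A set $U\subseteq R$ is *solid* if $x\le u\in U$ implies $x\in U$; equivalently, $xu\in U$ for all $u\in U$, $x\in R$. In $\mathrm{Fin}(\mathbb N)$ each $V_n$ is solid, while $\{\emptyset,\{1,2\}\}$ is not.

**(2.3)** If $U_1,\dots,U_n$ are solid and $x_i\in U_i$, then $x_1\vee\dots\vee x_n\in U_1+\dots+U_n$, because
$$x_1\vee\dots\vee x_n=x_1+(x_2\setminus x_1)+\dots+\bigl(x_n\setminus(x_1\vee\dots\vee x_{n-1})\bigr)$$
and the $i$-th summand is $\le x_i$. Also $U_1+U_2$ is solid, since $x(u_1+u_2)=xu_1+xu_2$.

**Monotone topologies.** A ring topology is *monotone* if the solid neighborhoods form a base at $0$.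

**(2.4)** Let $\mathcal N$ be a filter base of solid sets containing $0$ such that each $U\in\mathcal N$ admits $V\in\mathcal N$ with $V+V\subseteq U$. Then $\mathcal N$ is a base at $0$ of a monotone ring topology: it gives a group topology because $-x=x$, and for $u,v\in U$ solidity gives $(a+u)(b+v)+ab=av+ub+uv\in U+U+U$. The topology is Hausdorff iff $\bigcap\mathcal N=\{0\}$.

*A ring topology that is not monotone.* In $\mathrm{Fin}(\mathbb N)$ let $H_n$ consist of the finite unions of pairs $\{2k-1,2k\}$ with $k\ge n$. Each $H_n$ is a subring, $\bigcap_n H_n=\{\emptyset\}$, and for a given finite $A$ we have $AH_n=\{\emptyset\}$ for large $n$. So $(A+u)(B+v)+AB=Av+uB+uv=uv\in H_n$ for $u,v\in H_n$ and $n$ large, and the $H_n$ are a base at $0$ of a Hausdorff ring topology. A solid neighborhood contains some $H_n$, hence $\{2n\}\le\{2n-1,2n\}\in H_n$; but $\{2n\}\notin H_1$. So $H_1$ contains no solid neighborhood. If we add to $H_n$ everything below its elements, we get all finite subsets of $\{2n-1,2n,\dots\}$, which is the topology of Section 1. This works in general.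

**Lemma 1.** *Every Hausdorff ring topology $\sigma$ on a Boolean ring $R$ is finer than some monotone Hausdorff ring topology $\sigma'$.*

*Proof.* For a $\sigma$-neighborhood $U$ of $0$ let $S(U)=\{c:c\le u\text{ for some }u\in U\}$. This set is solid, $S(U)\supseteq U$, and $S(U\cap V)\subseteq S(U)\cap S(V)$. Given $U$, continuity of $(x,y)\mapsto x+y+xy$ at $(0,0)$ gives a neighborhood $V$ of $0$ with $v\vee w\in U$ for $v,w\in V$. If $c\le v$ and $d\le w$ with $v,w\in V$, then $c+d\le c\vee d\le v\vee w\in U$. So $S(V)+S(V)\subseteq S(U)$, and by (2.4) the sets $S(U)$ define a monotone ring topology $\sigma'$. As $S(U)\supseteq U$, we have $\sigma'\subseteq\sigma$.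

For Hausdorffness, suppose $0\ne c\in\bigcap_U S(U)$. Take a $\sigma$-neighborhood $W$ of $0$ with $c\notin W$, and then $U$ with $cU\subseteq W$. Some $u\in U$ has $c\le u$, so $c=cu\in W$, a contradiction. $\square$

**(2.5)** *In a monotone topology the closed solid neighborhoods form a base at $0$.* If $U$ is solid, then $x\overline U\subseteq\overline{xU}\subseteq\overline U$ by continuity of multiplication by $x$, so $\overline U$ is solid. A topological group is regular, so every neighborhood of $0$ contains the closure of a neighborhood, hence the closure of a solid one.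

**Strings.** In a monotone Hausdorff ring topology, call a sequence $\mathcal U=(U_n)_{n\ge1}$ of closed solid neighborhoods of $0$ with $U_{n+1}+U_{n+1}\subseteq U_n$ for all $n$ a *string*, and put $N(\mathcal U)=\bigcap_nU_n$. For example, in $\mathcal P(\kappa)$ with the product topology, an increasing sequence of finite sets $F_n$ gives the string $U_n=\{A:A\cap F_n=\emptyset\}$, with $N(\mathcal U)=\{A:A\cap\bigcup_nF_n=\emptyset\}$.

**(2.6)** *Facts on strings.*

1. $U_{n+1}\subseteq U_n$, as $0\in U_{n+1}$. For $2\le k\le m$, $U_k+U_{k+1}+\dots+U_m\subseteq U_{k-1}$. Collapse from the right: $U_m\subseteq U_{m-1}$, then $U_{m-1}+U_m\subseteq U_{m-1}+U_{m-1}\subseteq U_{m-2}$, and so on, until $U_{k+1}+\dots+U_m\subseteq U_k$ and $U_k+U_k\subseteq U_{k-1}$. (Closedness is not used here.)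
2. $N(\mathcal U)$ is a closed ideal: if $x,y\in U_{n+1}$ for all $n$ then $x+y\in U_n$ for all $n$, and solidity gives closure under multiplication by elements of $R$.
3. If $\mathcal U,\mathcal V$ are strings, so is $\mathcal U\wedge\mathcal V=(U_n\cap V_n)_n$, and $N(\mathcal U\wedge\mathcal V)=N(\mathcal U)\cap N(\mathcal V)$.
4. Every closed solid neighborhood is the first term of a string, by (2.5) and continuity of addition. Hence $\bigcap_{\mathcal U}N(\mathcal U)=\{0\}$ over all strings, as the topology is Hausdorff.

**Directed sets.** Directed sets are nonempty. An upward directed set $D\subseteq R$ *converges to $x$* if every neighborhood of $x$ contains all $d\in D$ with $d\ge d_0$, for some $d_0\in D$; similarly for downward directed sets, with $d\le d_0$. If $(e_i)_{i\in I}$ is a monotone family indexed by a directed set and the set $\{e_i\}$ converges to $x$, then the net $(e_i)$ converges to $x$: for $i\ge i_0$ we have $e_i\ge e_{i_0}$ (or $\le$, in the decreasing case). We use this for sequences without comment.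

**(2.7)** *In a Hausdorff topological Boolean ring, an upward directed set $D$ that converges to $x$ has supremum $x$.* For $d\le d'$ in $D$ we have $dd'=d$; letting $d'$ run along $D$ gives $dx=d$. If $dy=d$ for all $d\in D$, the limit gives $xy=x$.

**Definition.** A topology on $R$ is *order continuous* (o.c.) if every downward directed $D\subseteq R$ with infimum $0$ in $R$ converges to $0$.

The product topology on $\mathcal P(\kappa)$ is o.c.: if $\bigcap D=\emptyset$ and $F$ is finite, each $i\in F$ is missed by some member of $D$; a member of $D$ below these finitely many sets, and every smaller one, misses $F$. The discrete topology on $\mathcal P(\mathbb N)$ is not o.c.: the sets $\{k,k+1,\dots\}$ decrease to $\emptyset$.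

**(2.8)** *Let $B$ be a complete Boolean algebra with an o.c. ring topology. Every downward directed set converges to its infimum, every upward directed set to its supremum, and if the topology is also Hausdorff, every closed ideal is principal, that is, of the form $\{x:x\le n\}$ with $n$ in the ideal.* If $D$ is downward directed and $d=\inf D$, then $\{x\setminus d:x\in D\}$ is downward directed. A lower bound $y$ of it satisfies $y\le x$ for all $x\in D$, so $y\le d$; and $yd=0$; so $y=0$. Hence $x\setminus d\to0$, and $x=d+(x\setminus d)\to d$. For upward directed sets take complements $1+x$. An ideal $I$ is upward directed because $x\vee y=x+y+xy\in I$; so it converges to its supremum $n$, which lies in $I$ if $I$ is closed, and then $I=\{x:x\le n\}$.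

## 3. The measure algebra has no continuous characters

A sensible way to try to prove that the answer is yes is to build, from a given $(R,\tau)$, a coarser precompact topology. Let $X$ be the set of continuous ring homomorphisms $\chi:R\to\{0,1\}$ (discrete two-element ring). The topology induced by $X$ has as basic neighborhoods of $0$ the ideals $\{x:\chi_1(x)=\dots=\chi_n(x)=0\}$, which have index at most $2^n$. So it is a precompact ring topology, coarser than $\tau$. If $X$ separates points it is Hausdorff, and minimality forces $\tau$ to equal it. In Section 1 this works, with $\chi_k(A)=1$ iff $k\in A$.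

The approach stops when there are not enough homomorphisms $\chi$. Let $B$ be the Boolean ring of Lebesgue measurable subsets of $[0,1]$ modulo null sets, with $+$ induced by symmetric difference and $\cdot$ by intersection, and with the topology $\tau$ of the metric
$$d(a,b)=\lambda(a\mathbin{\triangle}b)=\lambda(a+b).$$
Its balls at $0$ are $U_\varepsilon=\{x:\lambda(x)<\varepsilon\}$. They are solid, $U_{\varepsilon/2}+U_{\varepsilon/2}\subseteq U_\varepsilon$, and $\bigcap_{\varepsilon>0} U_\varepsilon=\{0\}$. By (2.4), $\tau$ is a Hausdorff monotone ring topology. Let $\chi:B\to\{0,1\}$ be a continuous ring homomorphism. Its kernel is open, so it contains some $U_\varepsilon$. Choose $n>1/\varepsilon$. Every $x\in B$ is the sum of the $n$ pieces $x\cap[\frac{i-1}n,\frac in)$, each of measure at most $\frac1n<\varepsilon$; so $\chi(x)=0$. The only continuous $\chi$ is $0$, and the construction yields the indiscrete topology. The measure algebra is therefore a candidate for a counterexample.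

**(3.1)** *$(B,\tau)$ is not precompact.* Let $r_n$ be the class of the set of points whose $n$-th binary digit is $1$. Then $d(r_n,r_m)=\frac12$ for $n\ne m$. If $B=F+U_{1/4}$ with $F$ finite, some $f+U_{1/4}$ contains $r_n$ and $r_m$ with $n\ne m$, and then $d(r_n,r_m)\le\lambda(r_n+f)+\lambda(f+r_m)<\frac12$, a contradiction.

**(3.2)** *$B$ is a complete Boolean algebra and $\tau$ is o.c.* Let $D\subseteq B$ be upward directed, and let $s=\sup_{x\in D}\lambda(x)$. Choose $d_1\le d_2\le\cdots$ in $D$ with $\lambda(d_n)\to s$, which directedness allows, and let $d=\bigcup_n d_n$; then $\lambda(d)=s$. For $x\in D$ choose $y_n\in D$ with $y_n\ge x,d_n$. Then $\lambda(x\setminus d)\le\lambda(x\setminus d_n)\le\lambda(y_n)-\lambda(d_n)\le s-\lambda(d_n)\to0$, so $x\le d$. Any upper bound of $D$ is above all $d_n$, hence above $d$. So $d=\sup D$. For $x\in D$ with $x\ge d_n$ we have $\lambda(d\setminus x)\le s-\lambda(d_n)$, so $D\to d$. An arbitrary subset of $B$ has the same upper bounds as the upward directed set of its finite joins (including the empty join $0$), so it has a supremum. Taking complements, every downward directed set converges to its infimum.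

## 4. Minimality of complete algebras with order continuous topology

Is $\tau$ minimal on the measure algebra? Let $\sigma\subseteq\tau$ be a Hausdorff ring topology, monotone by Lemma 1. We must show that each $U_\varepsilon$ is a $\sigma$-neighborhood of $0$. Suppose first that $\sigma$ has a countable base at $0$. Then there is a string $(U_n)$ for $\sigma$ that is a base at $0$, so $\bigcap_nU_n=\{0\}$. If $U_\varepsilon$ is not a $\sigma$-neighborhood, pick $a_k\in U_k$ with $\lambda(a_k)\ge\varepsilon$. By (2.3) and (2.6), $a_k\vee\dots\vee a_m\in U_{k-1}$ for $2\le k\le m$. These elements $\tau$-converge, as $m\to\infty$, to $b_k=\sup_{m\ge k}a_m$. The set $U_{k-1}$ is $\sigma$-closed, hence $\tau$-closed because $\sigma\subseteq\tau$; so $b_k\in U_{k-1}$. For $b=\inf_kb_k$ we get $b\in\bigcap_nU_n=\{0\}$, but $\lambda(b)=\lim_k\lambda(b_k)\ge\varepsilon$, a contradiction.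

For a general $\sigma$, nothing provides a string with $\bigcap_nU_n=\{0\}$. In $\mathcal P(\kappa)$ with the product topology and $\kappa$ uncountable, every neighborhood of $0$ contains some $V_F$ with $F$ finite, so the intersection of countably many neighborhoods contains $\{A:A\cap G=\emptyset\}$ for a countable $G$, and this is not $\{\emptyset\}$. The argument yields only $b\in N(\mathcal U)$, and that is no contradiction.

The way past this point: $N(\mathcal U)$ is a closed ideal, so it has a greatest element $n(\mathcal U)$. As $\mathcal U$ varies these elements decrease to $0$, and order continuity of $\tau$ makes $n(\mathcal U)$ as $\tau$-small as we wish. It is enough that $b$ is $\tau$-small, so we choose the string *after* the $\tau$-neighborhood that has to be reached.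

**Lemma 2.** *Let $B$ be a complete Boolean algebra with a Hausdorff monotone o.c. ring topology $\tau$. Then $(B,\tau)$ is minimal.*

*Proof.* Let $\sigma\subseteq\tau$ be a Hausdorff ring topology. By Lemma 1 there is a monotone Hausdorff ring topology $\sigma'\subseteq\sigma$. If $\tau\subseteq\sigma'$, then $\sigma'=\sigma=\tau$. So we may assume that $\sigma$ is monotone, and we show $\tau\subseteq\sigma$. Strings are taken with respect to $\sigma$.

**Step 1: the elements $n(\mathcal U)$ tend to $0$ in $\tau$.** This step measures the size of the ideals $N(\mathcal U)$ in the topology $\tau$. The ideal $N(\mathcal U)$ is $\sigma$-closed, hence $\tau$-closed, so by (2.8) for $\tau$ we have $N(\mathcal U)=\{x:x\le n(\mathcal U)\}$. From $N(\mathcal U\wedge\mathcal V)=N(\mathcal U)\cap N(\mathcal V)$ we get $n(\mathcal U\wedge\mathcal V)=n(\mathcal U)\,n(\mathcal V)$, so the elements $n(\mathcal U)$ form a downward directed set. A lower bound of this set lies in $\bigcap_{\mathcal U}N(\mathcal U)=\{0\}$, by (2.6). So the infimum is $0$, and by o.c. the set converges to $0$ in $\tau$.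

**Step 2: every solid $\tau$-neighborhood $W$ of $0$ is a $\sigma$-neighborhood.** This proves $\tau\subseteq\sigma$, since $\tau$ is monotone. Choose a solid $\tau$-neighborhood $W'$ of $0$ with $W'+W'\subseteq W$, and by Step 1 a string $\mathcal U$ with $n(\mathcal U)\in W'$. We claim that $U_k\subseteq W$ for some $k$. Suppose not, and pick $a_k\in U_k\setminus W$ for every $k$. For $2\le k\le m$, (2.3) and (2.6) give $a_k\vee\dots\vee a_m\in U_k+\dots+U_m\subseteq U_{k-1}$. As $m\to\infty$ these elements increase to $b_k=\sup_{m\ge k}a_m$, so they $\tau$-converge to $b_k$ by (2.8). Since $U_{k-1}$ is $\tau$-closed, $b_k\in U_{k-1}$. Let $b=\inf_{k}b_k$. For all $k\ge2$ we have $b\le b_k\in U_{k-1}$, so $b\in U_{k-1}$. Thus $b\in N(\mathcal U)$, so $b\le n(\mathcal U)\in W'$ and $b\in W'$. The $b_k$ decrease to $b$, so $b_k\to b$ in $\tau$, and some $k\ge2$ has $b_k\in b+W'\subseteq W'+W'\subseteq W$. As $a_k\le b_k$ and $W$ is solid, $a_k\in W$, a contradiction. $\square$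

**Theorem A.** *Let $B$ be the Boolean ring of Lebesgue measurable subsets of $[0,1]$ modulo null sets, with the topology $\tau$ of the metric $d(a,b)=\lambda(a\mathbin{\triangle}b)=\lambda(a+b)$. Then $(B,\tau)$ is a minimal topological Boolean ring that is not precompact. So the answer to Question 1 is no.*

*Proof.* By Section 3 and (3.2), $\tau$ is a Hausdorff monotone o.c. ring topology on a complete Boolean algebra. By Lemma 2 it is minimal. By (3.1) it is not precompact. $\square$

## 5. Exhaustivity, and completeness of the completion

Which topological Boolean rings are minimal? We first collect what minimality forces. Lemma 1 gives monotonicity. The next property concerns disjoint sequences.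

**Definition.** $\tau$ is *exhaustive* if every pairwise disjoint sequence converges to $0$.

In the measure algebra, disjoint $a_k$ satisfy $\sum_k\lambda(a_k)\le1$, so $\tau$ is exhaustive. The discrete topology on $\mathrm{Fin}(\mathbb N)$ is not: take $\{1\},\{2\},\dots$. Enlarging the neighborhood $\{\emptyset\}$ by the ideals generated by $\{n\},\{n+1\},\dots$ gives the sets $V_{n-1}$ (with $V_0=R$), so we get the topology of Section 1. The same enlargement proves the following lemma.

**Lemma 3.** *A minimal $(R,\tau)$ is monotone and exhaustive.*

*Proof.* By Lemma 1 and minimality, $\tau$ is monotone. Suppose $\tau$ is not exhaustive. Passing to a subsequence, we have pairwise disjoint $a_1,a_2,\dots$ and a neighborhood $U$ of $0$ with $a_k\notin U$ for all $k$. Let $I_n$ be the ideal generated by $\{a_m:m\ge n\}$.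

**Step 1: a strictly coarser ring topology.** We use the tails $I_n$ to enlarge the neighborhoods. Consider the sets $V+I_n$, with $V$ a solid $\tau$-neighborhood of $0$ and $n\ge1$. They are solid by (2.3). They form a filter base, since $(V\cap V')+I_{\max(n,n')}$ lies in both $V+I_n$ and $V'+I_{n'}$. Also $(V+I_n)+(V+I_n)\subseteq(V+V)+I_n$. By (2.4) they define a ring topology $\tau'$, and $\tau'\subseteq\tau$ since $V\subseteq V+I_n$. As $a_n\in V+I_n$ and $a_n\notin U$, no $V+I_n$ is contained in $U$. So $\tau'\ne\tau$.

**Step 2: $\tau'$ is Hausdorff.** This contradicts minimality. Let $x$ lie in all $V+I_n$. For fixed $n$, $\bigcap_V(V+I_n)$ is the $\tau$-closure $\overline{I_n}$, so $x\in\bigcap_n\overline{I_n}$. For each $m$, disjointness gives $a_mI_{m+1}=\{0\}$, so $xa_m\in a_m\overline{I_{m+1}}\subseteq\overline{a_mI_{m+1}}=\{0\}$. Hence $xI_1=\{0\}$, and $x=x\cdot x\in x\overline{I_1}\subseteq\overline{xI_1}=\{0\}$. $\square$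

We recall: a Hausdorff topological ring $R$ has a completion $\hat R$, a complete Hausdorff topological ring that contains $R$ as a dense topological subring (Bourbaki, *General Topology*, III §6.5). A continuous homomorphism into a complete Hausdorff topological ring is uniformly continuous, so it extends from a dense subring to the whole ring, and the extension is again a homomorphism.

**Lemma 4.** *Let $(R,\tau)$ be Hausdorff, monotone and exhaustive, and let $\hat R$ be its completion. Then $\hat R$ is a complete Boolean algebra, and its topology is Hausdorff, monotone and o.c.*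

*Proof.* $\hat R$ is Boolean, since $x^2=x$ holds on a dense subset.

**Step 1: $\hat R$ is monotone.** We show that the closures in $\hat R$ of the solid neighborhoods $U$ of $0$ in $R$ are a base at $0$ of solid sets. If $U\supseteq O\cap R$ with $O$ an open neighborhood of $0$ in $\hat R$, then $\overline U\supseteq\overline{O\cap R}\supseteq O$ by density, so $\overline U$ is a neighborhood. If $W$ is a neighborhood of $0$ in $\hat R$, it contains a closed one $W_1$; a solid $U\subseteq W_1\cap R$ has $\overline U\subseteq W_1\subseteq W$. Finally $\overline U$ is solid: let $y\in\overline U$, $x\in\hat R$, and take nets $u_i\to y$ in $U$ and $r_j\to x$ in $R$. Then $u_ir_j\in U$ and $u_ir_j\to yx$, so $xy\in\overline U$.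

**Step 2: $\hat R$ is exhaustive.** We transfer a bad disjoint sequence from $\hat R$ to $R$. If $\hat R$ is not exhaustive, then after passing to a subsequence there are pairwise disjoint $x_k\in\hat R$ and solid neighborhoods $U_n$ of $0$ in $\hat R$ with $U_{n+1}+U_{n+1}\subseteq U_n$ and $x_k\notin U_1$ for all $k$. Pick $r_k\in R$ with $r_k+x_k\in U_{k+2}$, and let $r_k'=r_k\setminus(r_1\vee\dots\vee r_{k-1})\in R$. The $r_k'$ are pairwise disjoint. Since $x_k=x_k\setminus(x_1\vee\dots\vee x_{k-1})$, (2.1) with $e=\bigvee_{j\le k}(r_j+x_j)$, followed by (2.3) and (2.6), gives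
$$r_k'+x_k\le\bigvee_{j\le k}(r_j+x_j)\in U_3+\dots+U_{k+2}\subseteq U_2 .$$
By solidity $r_k'+x_k\in U_2$. By exhaustivity of $\tau$, $r_k'\to0$, so $r_k'\in U_2$ for large $k$, and then $x_k\in U_2+U_2\subseteq U_1$, a contradiction.

**Step 3: every upward directed $D\subseteq\hat R$ is Cauchy.** This is where exhaustivity turns into convergence. If $D$ is not Cauchy, there is a neighborhood $U'$ of $0$ such that every $d\in D$ admits $x,y\in D$ with $x,y\ge d$ and $x+y\notin U'$. Let $U$ be a solid neighborhood with $U+U\subseteq U'$. As $x+y=(x+d)+(y+d)=(x\setminus d)+(y\setminus d)$, one of $x\setminus d$, $y\setminus d$ is not in $U$. Starting from any $d_1\in D$ we get inductively $d_1\le d_2\le\cdots$ in $D$ with $d_{k+1}\setminus d_k\notin U$. These elements are pairwise disjoint: for $k<l$, $d_{k+1}\setminus d_k\le d_{k+1}\le d_l$, while $d_{l+1}\setminus d_l$ is disjoint from $d_l$. This contradicts Step 2.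

**Step 4: conclusion.** We read off the order structure. Every upward directed $D$ converges, since $\hat R$ is complete, and its limit is $\sup D$ by (2.7). For $D=\hat R$ we get a greatest element $1$, and $x\cdot1=x$ for all $x$. An arbitrary set has the same upper bounds as the directed set of its finite joins, so all suprema exist: $\hat R$ is a complete Boolean algebra. If $D$ is downward directed with infimum $0$, then $\{1+x:x\in D\}$ is upward directed. If $y$ is an upper bound of it, then $1+y\le x$ for all $x\in D$, so $1+y=0$. So its supremum is $1$, it converges to $1$, and $D\to0$. $\square$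

## 6. Order density, and the characterization of minimal rings

By Lemmas 3 and 4, a minimal ring is a dense subring of an algebra to which Lemma 2 applies. Topological density is not sufficient, as a ring of intervals will show.

**Definition.** A subring $R\subseteq B$ is *order dense* if every $0\ne c\in B$ has some $0\ne r\in R$ with $r\le c$.

$\mathrm{Fin}(\kappa)$ is order dense in $\mathcal P(\kappa)$. Now let $B$ be the measure algebra and $A\subseteq B$ the subring of classes of finite unions of intervals $[p,q)\subseteq[0,1)$. It is topologically dense in $B$, since measurable sets are approximated in measure by finite unions of intervals. Let $q_1,q_2,\dots$ enumerate the rationals of $[0,1]$, and let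
$$c=[0,1]\setminus\bigcup_{n\ge1}\bigl(q_n-2^{-n-3},\,q_n+2^{-n-3}\bigr).$$
The removed intervals have total length $\sum_n2^{-n-2}=\frac14$, so $\lambda(c)\ge\frac34$. The set $c$ is compact. A nonzero $x\in A$ contains an interval $[p,q)$ with $p<q$, whose interior contains some $q_n$ and hence a nonempty open interval disjoint from $c$; so $\lambda(x\setminus c)>0$. In particular no nonzero element of $A$ lies below $c$, and *$A$ is not order dense in $B$*.

*Nor is $A$ minimal.* The sets $\{x\in A:\lambda(x\setminus c)<\varepsilon\}$ define by (2.4) a Hausdorff ring topology on $A$, coarser than the induced one. For each $n$ there is an open set $G_n\supseteq c$ with $\lambda(G_n\setminus c)<\frac1n$. By compactness, finitely many open intervals inside $G_n$ cover $c$; intersected with $[0,1]$, they give (up to finitely many points) an element $r_n\in A$ with $r_n\ge c$ and $\lambda(r_n\setminus c)<\frac1n$. So $r_n\to0$ in the coarser topology, but $\lambda(r_n)\ge\frac34$. The same elements show that the induced topology on $A$, although monotone and exhaustive, is *not o.c.*: the elements $r_1r_2\cdots r_n$ decrease, and a lower bound $y\in A$ has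 $\lambda(y\setminus c)=0$, so $y=0$ and the infimum in $A$ is $0$; yet $\lambda(r_1\cdots r_n)\ge\lambda(c)\ge\frac34$.

**Theorem B.** *For a Hausdorff topological Boolean ring $(R,\tau)$ the following are equivalent:*

*(a) $(R,\tau)$ is minimal;*

*(b) $\tau$ is monotone, exhaustive and order continuous;*

*(c) $(R,\tau)$ is (up to topological isomorphism) an order dense subring, with the subspace topology, of a complete Boolean algebra $(B,\beta)$ with a Hausdorff monotone o.c. ring topology $\beta$.*

*Moreover, in (c) $(B,\beta)$ is necessarily the completion of $(R,\tau)$.*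

Three implications are within reach now.

**(a)⇒(c).** By Lemmas 3 and 4, $B:=\hat R$ is a complete Boolean algebra with a Hausdorff monotone o.c. ring topology. It remains to prove order density, and we copy the trick with the set $c$ above. Suppose $0\ne c\in B$ and no $0\ne r\in R$ has $r\le c$. The continuous ring homomorphism $q:B\to B$, $q(x)=(1+c)x$, is injective on $R$, since $q(r)=0$ means $r\le c$. So pulling back the topology of $B$ along $q|_R$ gives a Hausdorff ring topology on $R$, coarser than $\tau$. By minimality it equals $\tau$. Take a net $r_i\to c$ in $B$ with $r_i\in R$. Then $q(r_i)\to q(c)=0$, which says that $r_i\to0$ in the pulled-back topology, i.e. in $\tau$. So $c=0$, a contradiction.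

**(c)⇒(a).** **Step 1: $R$ is dense in $B$.** This lets us extend maps from $R$ to $B$. For $c\in B$ the set $\{r\in R:r\le c\}$ is upward directed; let $s\le c$ be its supremum. If $s\ne c$, there is $0\ne r\in R$ with $r\le c\setminus s$; then $r\le c$ gives $r\le s$, so $r=rs=0$, a contradiction. So $c=s$, and $c$ is a limit of elements of $R$ by (2.8).

**Step 2: a coarser topology lifts to $B$.** We reduce to Lemma 2. Let $\sigma\subseteq\tau$ be a Hausdorff ring topology on $R$. The identity $(R,\tau)\to(R,\sigma)$ is a continuous homomorphism; it extends to a continuous ring homomorphism $\varphi:B\to\widehat{(R,\sigma)}$. Its kernel is a closed ideal, so $\ker\varphi=\{x:x\le k\}$ by (2.8), and $R\cap\ker\varphi=\{0\}$. If $k\ne0$, order density would give $0\ne r\in R$ with $r\le k$, so $r\in\ker\varphi$, a contradiction. So $\varphi$ is injective, and it induces on $B$ a Hausdorff ring topology coarser than $\beta$. By Lemma 2 it equals $\beta$. Restricting both topologies to $R$ gives $\sigma=\tau$.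

**(c)⇒(b).** If $U$ is solid in $B$, then $U\cap R$ is solid in $R$; so $\tau$ is monotone.

*Exhaustive.* Let $a_k\in R$ be pairwise disjoint, and in $B$ let $b_k=\sup_{m\ge k}a_m$ and $b=\inf_kb_k$. By (2.2), $a_mb_{m+1}=\sup_{j>m}a_ma_j=0$, so $a_mb=0$ for all $m$, and $b=bb_1=\sup_mba_m=0$. By o.c. $b_k\to0$, and $a_k\le b_k$ gives $a_k\to0$ by monotonicity.

*Order continuous.* Let $D\subseteq R$ be downward directed with infimum $0$ in $R$, and let $t=\inf D$ in $B$. If $t\ne0$, some $0\ne r\in R$ has $r\le t$, a nonzero lower bound of $D$ in $R$, a contradiction. So $t=0$ and $D\to0$.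

## 7. Order-closed subalgebras are topologically closed

For (b)⇒(c) we must produce, below a given $0\ne c\in\hat R$, a nonzero element of $R$, knowing only that $R$ is topologically dense and o.c. In the metrizable case one chooses $r_n\in R$ converging fast to $c$ and writes $c=\inf_k\sup_{j\ge k}r_j$. So $c$ is reached from $R$ by suprema and infima, and order arguments apply. Without a countable base we meet the obstacle of Section 4: a string $\mathcal U$ determines such an element only modulo $N(\mathcal U)$. The approximations for different strings must be glued, and for this we first cut away from each one the part on which it is not determined.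

**Lemma 5.** *Let $(B,\beta)$ be a complete Boolean algebra with a Hausdorff monotone o.c. ring topology, and let $C\subseteq B$ be a subalgebra closed under arbitrary suprema and infima formed in $B$. Then $C$ is closed in $B$.*

*Proof.* Let $c\in\overline C$. Strings are taken with respect to $\beta$.

**Step 1: the ambiguity $m(\mathcal U)$.** We find the largest element of $C$ that $\mathcal U$ does not see. Let $m(\mathcal U)=\sup(N(\mathcal U)\cap C)$. It lies in $C$ by hypothesis. The set $N(\mathcal U)\cap C$ is upward directed, so it converges to $m(\mathcal U)$, and $N(\mathcal U)$ is closed; so $m(\mathcal U)\in N(\mathcal U)$. Thus $m(\mathcal U)$ is the largest element of $N(\mathcal U)\cap C$. If $N(\mathcal V)\subseteq N(\mathcal U)$ then $m(\mathcal V)\le m(\mathcal U)$.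

**Step 2: for each $\mathcal U$ there is $d_{\mathcal U}\in C$ with $d_{\mathcal U}+c\in N(\mathcal U)$.** This is the metrizable argument, carried out modulo $N(\mathcal U)$. Choose $r_n\in C$ with $r_n+c\in U_n$. For $2\le k\le m$, (2.1), (2.3) and (2.6) give
$$(r_k\vee\dots\vee r_m)+c\ \le\ \bigvee_{j=k}^m(r_j+c)\ \in\ U_k+\dots+U_m\subseteq U_{k-1}$$
(in (2.1) compare $r_k\vee\dots\vee r_m$ with $c\vee\dots\vee c=c$). So the left side lies in $U_{k-1}$. As $m\to\infty$, $r_k\vee\dots\vee r_m$ converges to $b_k=\sup_{j\ge k}r_j\in C$, and $U_{k-1}$ is closed; so $b_k+c\in U_{k-1}$. Put $d_{\mathcal U}=\inf_{k\ge2}b_k\in C$. The $b_k$ decrease, so $b_k\to d_{\mathcal U}$. For $k\ge j\ge2$ we have $b_k+c\in U_{k-1}\subseteq U_{j-1}$; letting $k\to\infty$, $d_{\mathcal U}+c\in U_{j-1}$ for every $j\ge2$. So $d_{\mathcal U}+c\in N(\mathcal U)$. Fix one such $d_{\mathcal U}$ for each $\mathcal U$.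

**Step 3: the elements $g_{\mathcal U}=d_{\mathcal U}\setminus m(\mathcal U)\in C$ are upward directed.** Removing the ambiguity makes the approximations compatible. If $N(\mathcal V)\subseteq N(\mathcal U)$, then $d_{\mathcal U}+d_{\mathcal V}=(d_{\mathcal U}+c)+(c+d_{\mathcal V})\in N(\mathcal U)\cap C$, so $d_{\mathcal U}+d_{\mathcal V}\le m(\mathcal U)$. By (2.1), $d_{\mathcal U}\setminus m(\mathcal U)=d_{\mathcal V}\setminus m(\mathcal U)$, so
$$g_{\mathcal U}=d_{\mathcal V}\setminus m(\mathcal U)\le d_{\mathcal V}\setminus m(\mathcal V)=g_{\mathcal V}.$$
Given $\mathcal U,\mathcal V$, both $g_{\mathcal U}$ and $g_{\mathcal V}$ are below $g_{\mathcal U\wedge\mathcal V}$, by (2.6).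

**Step 4: $g=\sup_{\mathcal U}g_{\mathcal U}\in C$ equals $c$.** This finishes the proof. Fix $\mathcal U$. Since $g_{\mathcal V}\le g_{\mathcal U\wedge\mathcal V}$ for every $\mathcal V$, $g$ is also the supremum of those $g_{\mathcal V}$ with $N(\mathcal V)\subseteq N(\mathcal U)$. For these, $m(\mathcal V)\le m(\mathcal U)$ and (2.1) give $g_{\mathcal V}\setminus m(\mathcal U)=d_{\mathcal V}\setminus(m(\mathcal V)\vee m(\mathcal U))=d_{\mathcal V}\setminus m(\mathcal U)=g_{\mathcal U}$. By (2.2), applied with $e=1+m(\mathcal U)$,
$$g\setminus m(\mathcal U)=\sup_{\mathcal V}\bigl(g_{\mathcal V}\setminus m(\mathcal U)\bigr)=g_{\mathcal U}=d_{\mathcal U}\setminus m(\mathcal U).$$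
So by (2.1) $g+d_{\mathcal U}\le m(\mathcal U)\in N(\mathcal U)$, and $g+c=(g+d_{\mathcal U})+(d_{\mathcal U}+c)\in N(\mathcal U)$. This holds for all $\mathcal U$, and $\bigcap_{\mathcal U}N(\mathcal U)=\{0\}$. So $c=g\in C$. $\square$

## 8. From order continuity to order density

**(b)⇒(c).** Let $\tau$ be monotone, exhaustive and o.c. By Lemma 4, $B:=\hat R$ is a complete Boolean algebra with a Hausdorff monotone o.c. ring topology. We prove that $R$ is order dense in $B$.

**Step 1: adjoining the unit.** We want complements, so we enlarge $R$. First,
$$\text{if } x\in B \text{ and } xR=\{0\},\text{ then } x=0,\tag{8.1}$$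
since $x=x\cdot x\in x\overline R\subseteq\overline{xR}=\{0\}$. Let $R_1=R\cup(1+R)$. It is closed under sums and products, since $(1+r)(1+s)=1+(r+s+rs)$ and $r(1+s)=r+rs$. So it is a subalgebra of $B$ in which $R$ is an ideal.

**Step 2: $R_1$, with the subspace topology, is o.c.** The only hypothesis is o.c. of $R$, so we multiply down into $R$. Let $D\subseteq R_1$ be downward directed with infimum $0$ in $R_1$, and let $x=\inf D$ in $B$; then $D\to x$ by (2.8). Let $r\in R$. The set $rD\subseteq R$ is downward directed. If $y\in R$ is a lower bound of $rD$, then $y\le rd\le d$ for all $d\in D$, so $y=0$. So $rD$ has infimum $0$ in $R$ and converges to $0$ by (b); hence $rd\to0$ along $d\in D$. Also $rd\to rx$ along $D$. So $rx=0$ for all $r\in R$, and $x=0$ by (8.1). Thus $D\to0$.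

**Step 3: below every nonzero infimum lies an element of $R_1$.** Let $T$ (resp. $S$) be the set of infima (resp. suprema) in $B$ of subsets of $R_1$. Taking complements, $S=\{1+t:t\in T\}$. This step turns Step 2 into a statement about $T$:
$$\text{if } 0\ne t\in T,\text{ there is } 0\ne r\in R_1\text{ with } r\le t.\tag{8.2}$$
The set $F=\{x\in R_1:x\ge t\}$ contains $1$, is downward directed, and has infimum $t$ in $B$ because $t$ is the infimum of some subset of $R_1$, which is contained in $F$. So $F$ converges to $t\ne0$, and not to $0$. By Step 2, $0$ is not the infimum of $F$ in $R_1$; so $F$ has a lower bound $0\ne r\in R_1$. Then $r\le\inf F=t$.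

**Step 4: $S=T$.** This makes the elements reached in one step a subalgebra. Let $t\in T$ and $s=\sup\{r\in R_1:r\le t\}\in S$, so $s\le t$. Since $t=\inf\{x\in R_1:x\ge t\}$ and $1+s=\inf\{1+r:r\in R_1,\ r\le t\}$,
$$t\setminus s=t(1+s)=\inf\{x\setminus r:\ x,r\in R_1,\ r\le t\le x\}\in T.$$
If $t\setminus s\ne0$, (8.2) gives $0\ne r\in R_1$ with $r\le t\setminus s$. Then $r\le t$, so $r\le s$; but $rs=0$, so $r=0$, a contradiction. So $t=s\in S$, and $T\subseteq S$. If $s\in S$, then $1+s\in T\subseteq S$, so $s=1+(1+s)\in T$. Hence $S=T$; call this set $C$. It contains $R_1$. It is closed under arbitrary suprema (a supremum of suprema of subsets of $R_1$ is the supremum of the union), under arbitrary infima (likewise, for $T$), and under complements. So it is a subalgebra closed under arbitrary suprema and infima in $B$.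

**Step 5: conclusion.** Now density gives everything. By Lemma 5, $C$ is closed in $B$, and it contains the dense set $R$; so $C=B$. Let $0\ne c\in B=T$. By (8.2) there is $0\ne r\in R_1$ with $r\le c$. By (8.1) there is $\rho\in R$ with $\rho r\ne0$. As $R$ is an ideal of $R_1$, $\rho r\in R$, and $\rho r\le c$. So $R$ is order dense in $B$, and (c) holds.

**The last statement of Theorem B.** Let $(R,\tau)$ and $(B,\beta)$ be as in (c). By Step 1 of (c)⇒(a), $R$ is dense in $B$, so it remains to show that $B$ is complete as a topological group. By (c)⇒(b), applied to $B$ as an order dense subring of itself, $\beta$ is monotone and exhaustive; so Lemma 4 applies to the completion $\hat B$. The unit of $B$ acts as a unit on the dense set $B$, hence it is the unit of $\hat B$, and $B$ is a subalgebra of $\hat B$. By (2.8) the supremum in $B$ of an upward directed subset of $B$ is its limit, and by (2.7) this limit is its supremum in $\hat B$. Finite joins are the same in $B$ and $\hat B$, so $B$ is closed under arbitrary suprema formed in $\hat B$, and by complements under arbitrary infima. By Lemma 5, $B$ is closed in $\hat B$. As $B$ is also dense, $B=\hat B$.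 This completes the proof of Theorem B. $\square$

## 9. Uniqueness of minimal topologies; precompact means atomic

**Corollary 1.** *A Boolean ring admits at most one minimal ring topology.*

*Proof.* Let $\tau_1,\tau_2$ be minimal on $R$. Both satisfy (b). Their supremum $\tau_1\vee\tau_2$, with neighborhoods $U_1\cap U_2$ of $0$, is a Hausdorff ring topology. It is monotone, since an intersection of two solid sets is solid. It is exhaustive and o.c., since whatever converges to $0$ in both topologies converges to $0$ in the supremum. By (b)⇒(a) it is minimal. As it is finer than both, $\tau_1=\tau_1\vee\tau_2=\tau_2$. $\square$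

**Corollary 2.** *A minimal topological Boolean ring $R$ is precompact iff it is atomic (every nonzero element lies above an atom). The minimal precompact topological Boolean rings are (up to topological isomorphism) exactly the rings $R$ with $\mathrm{Fin}(\kappa)\subseteq R\subseteq\mathcal P(\kappa)$, $\kappa$ a set, with the topology induced from the product topology of $\mathcal P(\kappa)=\{0,1\}^\kappa$.*

*Proof.* **Step 1: atomic implies precompact, and the listed rings.** This is Section 1. By (1.2) an atomic $R$ is, as a ring, of the form $\mathrm{Fin}(\kappa)\subseteq R\subseteq\mathcal P(\kappa)$. By (1.1) its minimal topology is the induced product topology $\pi$, which is precompact. Conversely, by (1.1) every such $R$ with $\pi$ is minimal and precompact. It remains to prove that a minimal precompact ring is atomic.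

**Step 2: precompact implies many open ideals of finite index.** We supply the finite quotients that were missing in Section 3. Let $(R,\tau)$ be minimal and precompact, and let $B=\hat R$. By Theorem B, $B$ is a complete Boolean algebra with a Hausdorff monotone o.c. ring topology, and $R$ is order dense in $B$. If $U$ is a closed neighborhood of $0$ in $B$ and $R\subseteq F+U$ with $F$ finite, then $B=\overline R\subseteq F+U$. So $B$ is complete and totally bounded, hence compact. As $B$ is a compact abelian group of exponent $2$, its continuous characters have values in $\{\pm1\}$, and they separate points (Pontryagin). Their kernels are open subgroups with intersection $\{0\}$. If $W$ is an open neighborhood of $0$, the complements of the kernels form an open cover of the compact set $B\setminus W$; so a finite intersection of kernels lies in $W$. Thus open subgroups form a base at $0$.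

Let $0\ne c\in B$, and choose an open subgroup $H$ with $c\notin H$. Put $J=\{x\in B:xB\subseteq H\}$. This is an ideal, and $J\subseteq H$ since $B$ has a unit. If $V\subseteq H$ is a solid neighborhood of $0$ and $x\in V$, then $xB\subseteq V\subseteq H$; so $V\subseteq J$ and $J$ is open. By compactness $J$ has finite index. Also $c\notin J$.

**Step 3: an atom below $c$.** We convert a finite quotient into an atom. An open subgroup is closed, so by (2.8) $J=\{x:x\le j\}$. The homomorphism $x\mapsto(1+j)x$ has kernel $J$, so $(1+j)B\cong B/J$ is finite, and $c(1+j)\ne0$ because $c\notin J$. The finite Boolean algebra $(1+j)B$ is atomic, so it has an atom $a\le c(1+j)\le c$. If $0\ne y\le a$ in $B$, then $y=ya\in(1+j)B$, so $y=a$; thus $a$ is an atom of $B$. By order density some $0\ne r\in R$ has $r\le a$, so $a=r\in R$, and $a$ is an atom of $R$. In particular every $0\ne c\in R$ lies above an atom of $R$. $\square$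

So Question 1 has a negative answer exactly at the non-atomic minimal rings. Every order dense subring $R$ of the measure algebra $B$ of Theorem A, in particular $B$ itself, is such a ring. It is minimal by (c)⇒(a). It is not atomic: $R\neq\{0\}$, and for $0\ne r\in R$ the function $t\mapsto\lambda(r\cap[0,t])$ is continuous, so some $c\le r$ in $B$ has $\lambda(c)=\frac12\lambda(r)$; order density gives $0\ne r'\in R$ with $r'\le c$, so $r'\le r$ and $r'\ne r$, and $r$ is not an atom. By Corollary 2, $R$ is not precompact.
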